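# First countable exponentially $\kappa$-cofinal spaces: when must the $i$-weight be at most $\kappa$?

All spaces are Tychonoff, $\kappa$ is an infinite cardinal, $\mathfrak c=2^\omega$, and a limit ordinal is by definition nonzero. As usual $w(X)$ is the weight and $\chi(X)$ the character of $X$, and $X$ has countable character (is first countable) if $\chi(X)\le\omega$.

## 1. The guess $iw(X)\le\omega$, tried on small weight and on discrete spaces

A condensation is a continuous bijection. Suppose that every continuous image of $X$ of weight at most $\mathfrak c$ can be "refined" to an image of $X$ which condenses onto a space of countable weight. Suppose also that $X$ is first countable. Must $X$ itself condense onto a space of countable weight? One would guess yes: points of a first countable space are described by sequences, and images of weight $\mathfrak c$ should already see everything that matters. The question comes from "Exponential domination in function spaces" (https://www.dml.cz/bitstream/handle/10338.dmlcz/148474/CommentatMathUnivCarolRetro_61-2020-3_8.pdf). Here are the exact notions.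

**Definition ($i$-weight).** $iw(X)$ is the least infinite cardinal $\kappa$ such that $X$ condenses onto a Tychonoff space of weight at most $\kappa$.

For example, a discrete space of size $\mathfrak c$ has $iw=\omega$, since it condenses onto $[0,1]$. For a compact space a condensation onto a Hausdorff space is a homeomorphism, so the one-point compactification of a discrete set of size $\omega_1$, which has weight $\omega_1$, has $iw=\omega_1$.

**Definition (exponential cofinality).** $X$ is exponentially $\kappa$-cofinal if for every continuous onto map $f:X\to Y$ with $w(Y)\le 2^\kappa$ there are continuous surjections $g:X\to Z$ and $h:Z\to Y$ with $iw(Z)\le\kappa$ and $h\circ g=f$.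

**Question.** If $X$ is exponentially $\omega$-cofinal and of countable character, is $iw(X)\le\omega$?

We shall use $iw$ in the following form.

**Lemma 1.** $iw(X)\le\kappa$ if and only if some family of at most $\kappa$ continuous functions $X\to[0,1]$ separates the points of $X$. Hence $iw(X)\le\kappa$ passes to subspaces and implies $|X|\le 2^\kappa$.

*Proof.* A Tychonoff space of weight $\le\kappa$ embeds in $[0,1]^\kappa$. So if $X$ condenses onto such a space, the coordinates of the resulting injection $X\to[0,1]^\kappa$ separate points. Conversely, the diagonal map of a separating family is a continuous injection into $[0,1]^\kappa$, that is, a condensation onto a subspace of $[0,1]^\kappa$, which has weight $\le\kappa$. Separating families restrict to subspaces, and $|[0,1]^\kappa|=2^\kappa$. $\square$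

The converse of the guess is true and easy. If $iw(X)\le\kappa$, let $i:X\to[0,1]^\kappa$ be a continuous injection. Given $f:X\to Y$, let $g=(f,i)$, let $Z=g(X)\subseteq Y\times[0,1]^\kappa$ and let $h$ be the projection to $Y$. The projection of $Z$ to $[0,1]^\kappa$ is injective because $i$ is, so $iw(Z)\le\kappa$. Thus $iw(X)\le\kappa$ always implies that $X$ is exponentially $\kappa$-cofinal.

Now some tests of the guess itself.

*Small weight.* If $w(X)\le 2^\kappa$ and $X$ is exponentially $\kappa$-cofinal, take $f=\mathrm{id}_X$. Then $h\circ g=\mathrm{id}$, so $g$ is a bijection from $X$ onto a $Z$ with $iw(Z)\le\kappa$, and $iw(X)\le\kappa$. The guess holds without any first countability.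

*Discrete spaces.* Let $D$ be discrete. If $|D|\le2^\kappa$, then $D$ injects into $[0,1]^\kappa$ and $iw(D)\le\kappa$. If $|D|>2^\kappa$, map $D$ onto a set $Y\subseteq\{0,1\}^{2^\kappa}$ of size $(2^\kappa)^+$, which is possible since $(2^\kappa)^+\le 2^{2^\kappa}$. Then $w(Y)\le2^\kappa$, but any $Z$ that maps onto $Y$ has more than $2^\kappa$ points, so $iw(Z)>\kappa$ by Lemma 1. Hence $D$ is not exponentially $\kappa$-cofinal, and again the guess holds.

## 2. Everything depends on whether $|X|\le 2^\kappa$

The two tests suggest that size is what matters. This lemma makes that precise. Part (a) says that small pieces of $X$ can always be condensed by maps defined on all of $X$.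

**Lemma 2.** Let $X$ be exponentially $\kappa$-cofinal.

(a) For every $A\subseteq X$ with $|A|\le2^\kappa$ there is a continuous $\varphi_A:X\to[0,1]^\kappa$ that is injective on $A$.

(b) $iw(X)\le\kappa\iff|X|\le2^\kappa\iff iw(X)\le2^\kappa$.

(c) Every continuous image $Y$ of $X$ with $w(Y)\le2^\kappa$ has $|Y|\le2^\kappa$.

*Proof.* (a) If $|A|\le1$ any continuous map will do. Otherwise, for each pair of distinct points of $A$ choose a continuous function $X\to[0,1]$ that separates it. There are at most $2^\kappa$ of these; let $f:X\to Y$ be their diagonal map onto its image, so that $w(Y)\le2^\kappa$. Take $g:X\to Z$, $h:Z\to Y$ with $hg=f$ and $iw(Z)\le\kappa$, and a continuous injection $i:Z\to[0,1]^\kappa$. Put $\varphi_A=i\circ g$. If $x\ne y$ are in $A$, then $f(x)\ne f(y)$, so $g(x)\neq g(y)$, so $\varphi_A(x)\ne\varphi_A(y)$.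

(b) $iw(X)\le\kappa$ implies $|X|\le2^\kappa$ by Lemma 1. If $|X|\le2^\kappa$, one function for each pair of points gives a separating family of size at most $2^\kappa$, so $iw(X)\le2^\kappa$. If $iw(X)\le2^\kappa$, let $f$ be a condensation of $X$ onto a space of weight $\le2^\kappa$, and take $g,h,Z$ as in the definition. As $f=hg$ is injective, $g$ is injective. Composing $g$ with a continuous injection $Z\to[0,1]^\kappa$ gives $iw(X)\le\kappa$.

(c) With $f:X\to Y$ onto and $g,h,Z$ as in the definition, $|Y|\le|Z|\le2^\kappa$. $\square$

So the question for $\kappa=\omega$ reads: does a first countable exponentially $\omega$-cofinal space have at most $\mathfrak c$ points?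

## 3. Lindelöf and metrizable spaces obey the guess

*Lindelöf spaces.* By Arhangel'skii's theorem a first countable Lindelöf Hausdorff space has at most $\mathfrak c$ points. If such a space is exponentially $\omega$-cofinal, Lemma 2(b) gives $iw(X)\le\omega$.

*Metrizable spaces.* Here we use Lemma 2(c), as for discrete spaces. The following lemma will also be the last step of Theorem 7.

**Lemma 3.** Let $(M,\rho)$ be a metric space with $|M|>2^\kappa$. Then there is a continuous $F:M\to[0,1]^{2^\kappa}$ whose image has more than $2^\kappa$ points.

*Proof.* In a metric space with a dense set of size $\le2^\kappa$ every point is the limit of a sequence from that set, so there are at most $(2^\kappa)^\omega=2^\kappa$ points. Hence $M$ has density $>2^\kappa$. For $n\ge1$ let $B_n$ be a maximal $\frac1n$-separated subset of $M$ (distinct points at distance $\ge\frac1n$). By maximality every point of $M$ is within $\frac1n$ of $B_n$, so $\bigcup_nB_n$ is dense, so some $|B_n|>2^\kappa$. Put $\varepsilon=\frac1n$ and choose $B\subseteq B_n$ with $|B|=(2^\kappa)^+$.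

Each ball of radius $\varepsilon/6$ meets at most one of the balls of radius $\varepsilon/3$ centered at points of $B$: otherwise two distinct points of $B$ would be at distance $<\varepsilon/3+\varepsilon/3+\varepsilon/3=\varepsilon$, the middle term being the bound for the distance of two points of the small ball.

Choose distinct $v_b\in\{0,1\}^{2^\kappa}$ for $b\in B$; this is possible as $(2^\kappa)^+\le2^{2^\kappa}$. Put
$$F(z)=\max\{0,\,1-3\rho(z,b)/\varepsilon\}\cdot v_b\quad\text{if }\rho(z,b)<\varepsilon/3\text{ for some }b\in B,$$
and $F(z)=0$ otherwise. On the ball of radius $\varepsilon/6$ around any given point, at most one $b$ is relevant, and there $F$ is either $0$ or the continuous map $\max\{0,1-3\rho(\cdot,b)/\varepsilon\}\cdot v_b$. So $F$ is well defined and continuous, and $F(b)=v_b$ for $b\in B$. $\square$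

If a metrizable $X$ is exponentially $\kappa$-cofinal, then $|X|\le 2^\kappa$: otherwise Lemma 3 gives a continuous image contained in $[0,1]^{2^\kappa}$ with more than $2^\kappa$ points, contrary to Lemma 2(c). By Lemma 2(b), $iw(X)\le\kappa$.

## 4. One point of large character defeats the guess

Without countable character the conclusion is false in ZFC. The example shows the mechanism that a counterexample can use.

**Lemma 4.** Suppose that for every continuous $f$ from $X$ onto a space $Y$ with $w(Y)\le2^\kappa$ there is a clopen $W\subseteq X$ with $iw(W)\le\kappa$ such that $f$ is constant on $X\setminus W$. Then $X$ is exponentially $\kappa$-cofinal.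

*Proof.* Given $f$ and $W$, let $\{s_j:j<\kappa\}$ be continuous functions $W\to[0,1]$ that separate points. Let $u$ be the characteristic function of $W$ and let $S_j:X\to[0,1]$ extend $s_j$ by $0$ off $W$; these are continuous since $W$ is clopen. Put
$$g=(f,u,(S_j)_{j<\kappa}):X\to Y\times[0,1]\times[0,1]^\kappa,\qquad Z=g(X),$$
and let $h:Z\to Y$ be the projection. Then $hg=f$, and both maps are continuous and onto. The projection of $Z$ to $[0,1]\times[0,1]^\kappa$ is injective: if $u(x)=u(y)$ and $S_j(x)=S_j(y)$ for all $j$, then either $x,y\in W$ and $x=y$, or $x,y\notin W$ and $f(x)=f(y)$; in both cases $g(x)=g(y)$. Hence $iw(Z)\le\kappa$. $\square$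

*The example.* Let $X=D\cup\{\infty\}$ with $|D|=(2^\kappa)^+$. Points of $D$ are isolated, and a neighborhood of $\infty$ is a set that contains $\infty$ and has complement of size at most $2^\kappa$. Singletons of $D$ and neighborhoods of $\infty$ are clopen, so $X$ is Tychonoff. If $f:X\to\mathbb R$ is continuous, then for each $n\ge1$ the set of $x$ with $|f(x)-f(\infty)|\ge\frac1n$ has size $\le2^\kappa$, so $f=f(\infty)$ off a set of size $\le2^\kappa$. If $f:X\to Y\subseteq\mathbb R^{2^\kappa}$, do this for all coordinates: $f$ is constant off a set $W\subseteq D$ with $|W|\le2^\kappa$. This $W$ is clopen and discrete, so $iw(W)\le\kappa$. By Lemma 4, $X$ is exponentially $\kappa$-cofinal, but $|X|>2^\kappa$, so $iw(X)>\kappa$.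

The character at $\infty$ exceeds $2^\kappa$: given $2^\kappa$ neighborhoods of $\infty$, the union $T$ of their complements has size $\le2^\kappa$, and for $d\in D\setminus T$ the neighborhood $X\setminus\{d\}$ contains none of them. To test the guess fairly, we need "every real function is constant off a small clopen set" in a first countable space. Ordinals and Fodor's lemma offer this.

## 5. Stationary sets, measures on small subsets, and the statements

For an ordinal $\gamma$ of uncountable cofinality, $C\subseteq\gamma$ is club if it is unbounded in $\gamma$ and contains each limit $\beta<\gamma$ with $\sup(C\cap\beta)=\beta$. A set $T\subseteq\gamma$ is stationary in $\gamma$ if it meets every club of $\gamma$. Fodor's lemma: if $\lambda$ is regular uncountable, $T\subseteq\lambda$ is stationary and $p:T\to\lambda$ satisfies $p(\alpha)<\alpha$ for all $\alpha\in T$, then $p$ is constant on a stationary subset of $T$. If $E\cap\gamma$ is stationary in $\gamma$, one says that $E$ reflects at $\gamma$.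

Two examples. Every stationary $E\subseteq\omega_1$ is non-reflecting, since no $\gamma<\omega_1$ has uncountable cofinality. On the other hand, $\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega\}$ reflects at $\omega_1$: its intersection with $\omega_1$ is the club of limit ordinals below $\omega_1$.

**Theorem 5.** Let $\lambda=(2^\kappa)^+$. Suppose $E\subseteq\{\alpha<\lambda:\alpha\text{ limit},\ \mathrm{cf}\,\alpha=\omega\}$ is stationary in $\lambda$ and $E\cap\gamma$ is non-stationary in $\gamma$ for every limit $\gamma<\lambda$ with $\mathrm{cf}\,\gamma>\omega$. Then $E$, as a subspace of the ordinal $\lambda$, is an exponentially $\kappa$-cofinal space of countable character with $iw(E)>\kappa$.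

**Theorem 6.** If $(2^\kappa)^+$ is not inaccessible in $L$, a set $E$ as in Theorem 5 exists. In particular it exists for every $\kappa$ if $V=L$.

**Definition ($\mathrm{FM}_\kappa$).** $\mathrm{FM}_\kappa$ says: for every set $X$ with $|X|>2^\kappa$ there is a countably additive probability measure $\nu$, defined on all subsets of $[X]^{\le2^\kappa}=\{A\subseteq X:|A|\le2^\kappa\}$, such that unions of at most $\kappa$ null sets are null and $\nu\{A:x\in A\}=1$ for each $x\in X$.

If $|X|\le2^\kappa$, the point mass at $A=X$ has these properties. For $|X|>2^\kappa$ a point mass at $A$ fails at each $x\in X\setminus A$, and this is why only larger $X$ are of interest.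

A space is sequential if every set that contains the limits of all its convergent sequences is closed. First countable spaces are sequential.

**Theorem 7.** Assume $\mathrm{FM}_\kappa$. Then every sequential (in particular, every first countable) exponentially $\kappa$-cofinal space $X$ satisfies $iw(X)\le\kappa$.

**Theorem 8.** If $\theta$ is strongly compact in $V$ and $G$ is $V$-generic for the measure algebra of $2^\theta$, then $V[G]\models\mathfrak c=\theta$, and in $V[G]$ $\mathrm{FM}_\kappa$ holds for every infinite $\kappa<\mathfrak c$.

Together these show that the guess is neither provable nor (modulo a large cardinal) refutable.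

**Theorem 9 (answer to the question).**

(i) If $\{\alpha<\mathfrak c^+:\mathrm{cf}\,\alpha=\omega\}$ has a stationary subset that reflects at no ordinal of uncountable cofinality, there is an exponentially $\omega$-cofinal space of countable character of size $\mathfrak c^+$, so its $i$-weight is $>\omega$. Such a set exists whenever $\mathfrak c^+$ is not inaccessible in $L$, in particular under $V=L$. Hence, if ZFC is consistent, ZFC does not prove "yes".

(ii) If $\theta$ is strongly compact and $\theta$ random reals are added (that is, one forces with the measure algebra of $2^\theta$), then in the extension every exponentially $\omega$-cofinal space of countable character satisfies $iw(X)\le\omega$; for every infinite $\kappa<\mathfrak c$, even every sequential exponentially $\kappa$-cofinal space has $iw\le\kappa$. Hence, if ZFC + "there is a strongly compact cardinal" is consistent, ZFC does not prove "no".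

(iii) If the answer is yes, then $\mathfrak c^+$ is inaccessible in $L$. So some large cardinal hypothesis in (ii) is necessary. (The exact consistency strength of "yes" is not determined here.)

*Proof from Theorems 5–8.* (i) is Theorems 5 and 6 for $\kappa=\omega$; a stationary subset of $\mathfrak c^+$ has size $\mathfrak c^+$, and if ZFC is consistent, so is ZFC + $V=L$. (ii) In $V[G]$ we have $\kappa<\mathfrak c=\theta$ and $\mathrm{FM}_\kappa$, so Theorem 7 applies; $\kappa=\omega$ is the first claim. (iii) is the contrapositive of (i). $\square$

## 6. Stationary sets of ordinals of cofinality $\omega$, and the obstruction at $\omega_1$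

**Lemma 10.** Let $\lambda$ be regular uncountable and $T\subseteq\lambda$ a stationary set of limit ordinals, with the subspace topology. Every continuous $f:T\to\mathbb R$ is constant on $T\setminus[0,\beta]$ for some $\beta<\lambda$.

*Proof.* For $n\ge1$ and $\alpha\in T$ pick $\beta_n(\alpha)<\alpha$ with $|f(x)-f(\alpha)|<\frac1n$ for all $x\in T\cap(\beta_n(\alpha),\alpha]$. By Fodor's lemma $\beta_n(\cdot)$ has a constant value $\beta_n$ on a stationary $T_n\subseteq T$. If $x,y\in T$ exceed $\beta_n$, choose $\alpha\in T_n$ above both; then $|f(x)-f(y)|<\frac2n$. Put $\beta=\sup_n\beta_n$, which is below $\lambda$. $\square$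

The first candidate for a counterexample with $\kappa=\omega$ is the full set $S=\{\alpha<\mathfrak c^+:\alpha\text{ limit},\ \mathrm{cf}\,\alpha=\omega\}$. It is first countable, has size $\mathfrak c^+$, and by Lemma 10 every map from $S$ to a space of weight $\le\mathfrak c$ is constant on a tail. If the clopen initial segments $S\cap[0,\gamma]$ had $iw\le\omega$, Lemma 4 would finish.

They do not, and $S$ is not exponentially $\omega$-cofinal. Consider $A=S\cap\omega_1$, the club of limit ordinals below $\omega_1$. By Lemma 10 (for $\lambda=\omega_1$) every continuous $A\to[0,1]$ is constant on a tail of $A$, so countably many such functions are all constant on a common tail, and they do not separate points: $iw(A)>\omega$. But $|A|=\omega_1\le\mathfrak c$, so if $S$ were exponentially $\omega$-cofinal, Lemma 2(a) would give a continuous map $S\to[0,1]^\omega$ that is injective on $A$. The same application of Fodor's lemma that makes tails trivial at $\mathfrak c^+$ breaks the construction below, at $\omega_1$. So we want $E$ stationary in $\lambda$, but stationary at no smaller ordinal, and that is the hypothesis of Theorem 5.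

## 7. Proof of Theorem 5: non-reflection makes initial segments condense

Let $\lambda=(2^\kappa)^+$ and $E$ be as in Theorem 5. Subspaces of ordinals are Tychonoff. If $\alpha\in E$ and $\alpha_0<\alpha_1<\cdots$ has supremum $\alpha$, the sets $E\cap(\alpha_n,\alpha]$ form a base at $\alpha$ in $E$; so $\chi(E)\le\omega$. As $E$ is unbounded in the regular cardinal $\lambda$, $|E|=\lambda>2^\kappa$, so $iw(E)>\kappa$ by Lemma 1. For $\alpha<\lambda$ let $E_\alpha=E\cap[0,\alpha]$, a clopen subset of $E$.

**Lemma 11.** $iw(E_\alpha)\le\kappa$ for all $\alpha<\lambda$.

*Proof.* Induction on $\alpha$. Since $E$ consists of limit ordinals, $E_0=\emptyset$ and $E_{\beta+1}=E_\beta$. Let $\alpha$ be a limit.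

**Case $\mathrm{cf}\,\alpha=\omega$.** The purpose is to glue countably many pieces so that the functions converge to $0$ at $\alpha$, where $\alpha$ may belong to $E$. Choose $\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and put $P_0=E\cap[0,\alpha_0]$, $P_n=E\cap(\alpha_{n-1},\alpha_n]$ for $n\ge1$. These sets are disjoint, clopen in $E$, and cover $E\cap\alpha$. Since $P_n\subseteq E_{\alpha_n}$, the induction hypothesis gives continuous $f^n_j:P_n\to[0,1]$, $j<\kappa$, that separate the points of $P_n$. On $P_n$ let $u=2^{-n}$ and $F_j=2^{-n}f^n_j$, and if $\alpha\in E$ let $u(\alpha)=F_j(\alpha)=0$. These functions on $E_\alpha$ are continuous on each open set $P_n$, and at $\alpha$ (if $\alpha\in E$) because on $E\cap(\alpha_{n-1},\alpha]$ all values are at most $2^{-n}$. The function $u$ separates $\alpha$ from all other points and points of different $P_n$ from each other; the $F_j$ separate points of the same $P_n$. So $\{u\}\cup\{F_j:j<\kappa\}$ separates points.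

**Case $\mathrm{cf}\,\alpha>\omega$.** The purpose is to use non-reflection to cut $E_\alpha$ into clopen pieces that are bounded below $\alpha$. We have $\alpha\notin E$, and $E\cap\alpha$ is non-stationary in $\alpha$, so some club of $\alpha$ is disjoint from $E$. It contains a club of $\alpha$ of order type $\mathrm{cf}\,\alpha$; let $\langle c_i:i<\mathrm{cf}\,\alpha\rangle$ enumerate the latter increasingly. Then $c_i=\sup_{j<i}c_j$ for limit $i$. Consider the sets
$$E\cap[0,c_0),\qquad E\cap(c_i,c_{i+1})\quad(i<\mathrm{cf}\,\alpha),$$
which are disjoint and open in $E_\alpha=E\cap\alpha$. They cover it: for $x\in E\cap\alpha$ let $i$ be least with $x\le c_i$. Then $x<c_i$ as $c_i\notin E$. The index $i$ is not a limit, since otherwise $x>c_j$ for all $j<i$ gives $x\ge\sup_{j<i}c_j=c_i$. So $i=0$ and $x\in[0,c_0)$, or $i=j+1$ and $x\in(c_j,c_{j+1})$. A partition into open sets consists of clopen sets. Call the pieces $P_i$, $i\in I$; here $|I|\le|\alpha|\le2^\kappa$. Each $P_i$ is contained in some $E_\beta$ with $\beta<\alpha$, so there are continuous $f^i_j:P_i\to[0,1]$, $j<\kappa$, that separate its points. Let $r:I\to[0,1]^\kappa$ be injective,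 and on $P_i$ put $R_j=r(i)_j$ and $F_j=f^i_j$. All $R_j$ and $F_j$ are continuous on $E_\alpha$; points of different pieces are separated by some $R_j$, points of the same piece by some $F_j$. $\square$

*End of the proof of Theorem 5.* Let $f:E\to Y$ be continuous onto with $w(Y)\le2^\kappa$. Embed $Y$ in $\mathbb R^{2^\kappa}$ and apply Lemma 10 to the $2^\kappa$ coordinates of $f$. As $\lambda=(2^\kappa)^+$ is regular, the $2^\kappa$ bounds have a common bound $\gamma<\lambda$, and $f$ is constant on $E\setminus E_\gamma$. The set $W=E_\gamma$ is clopen and $iw(W)\le\kappa$ by Lemma 11. By Lemma 4, $E$ is exponentially $\kappa$-cofinal. $\square$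

## 8. Proof of Theorem 6: a non-reflecting set from a square sequence in $L$

We recall the facts used. $L$ satisfies ZFC + GCH, every cardinal of $V$ is a cardinal of $L$, and a regular cardinal of $V$ is regular in $L$. For an infinite cardinal $\tau$, $\square_\tau$ says: there is a sequence $\langle C_\alpha:\alpha<\tau^+\text{ limit}\rangle$ such that $C_\alpha$ is closed and unbounded in $\alpha$, $\mathrm{otp}\,C_\alpha\le\tau$, and $C_\beta=C_\alpha\cap\beta$ for every limit point $\beta<\alpha$ of $C_\alpha$. For $\tau=\omega$ this is trivial: choose $C_\alpha$ cofinal in $\alpha$ of order type $\omega$; it has no limit points below $\alpha$, so coherence is vacuous. By Jensen (*The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)), $\square_\tau$ holds in $L$ for every infinite $L$-cardinal $\tau$.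

**Step 1 (a square sequence of length $\lambda$).** The purpose is to recognize $\lambda=(2^\kappa)^+$ as a successor in $L$. It is regular uncountable in $V$, hence in $L$. If it were a limit cardinal of $L$, then by GCH in $L$ it would be a strong limit there, hence inaccessible in $L$, contrary to assumption. So $\lambda=(\tau^+)^L$ for some $L$-cardinal $\tau$, and $\tau\ge2^\kappa$ because $2^\kappa<\lambda$ is a cardinal of $L$. By $\square_\tau$ in $L$ there is $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle\in L$ as above. Being closed and unbounded in $\alpha$, the order type and the coherence condition are absolute between $L$ and $V$, so the sequence has these properties in $V$.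

**Step 2 (fix the order type).** The purpose is to find a stationary set on which $\mathrm{otp}\,C_\alpha$ is constant. In $V$, the stationary set of limit $\alpha<\lambda$ with $\mathrm{cf}\,\alpha=\omega$ is the union over $\xi\le\tau$ of the sets $\{\alpha:\mathrm{cf}\,\alpha=\omega,\ \mathrm{otp}\,C_\alpha=\xi\}$. Since $|\tau|<\lambda$, and a union of fewer than $\lambda$ non-stationary subsets of $\lambda$ is non-stationary, one of these sets is stationary. Call it $E$.

**Step 3 (non-reflection).** The purpose is to find, for each $\gamma<\lambda$ with $\mathrm{cf}\,\gamma>\omega$, a club of $\gamma$ that misses $E$. The set $\lim C_\gamma$ of limit points of $C_\gamma$ below $\gamma$ is club in $\gamma$ because $\mathrm{cf}\,\gamma>\omega$. For $\beta<\beta'$ in it,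
$$\mathrm{otp}\,C_\beta=\mathrm{otp}(C_\gamma\cap\beta)<\mathrm{otp}(C_\gamma\cap\beta')=\mathrm{otp}\,C_{\beta'},$$
so at most one element of $\lim C_\gamma$ lies in $E$. Removing an initial segment of $\lim C_\gamma$ leaves a club of $\gamma$ disjoint from $E$.

If $V=L$, then $\lambda$ is a successor cardinal in $L$, so it is not inaccessible in $L$. $\square$

## 9. Averaging the maps $\varphi_A$: why two-valued measures cannot be used

Now we look for a reason why the guess could be true. Let $X$ be first countable and exponentially $\kappa$-cofinal. Lemma 2(a) gives $\varphi_A=(\varphi_{A,i})_{i<\kappa}:X\to[0,1]^\kappa$, injective on $A$, for each $A\in[X]^{\le2^\kappa}$. One would like to merge all the $\varphi_A$ into a single map with $\kappa$ coordinates.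

The first idea is to take limits along an ultrafilter $U$ on $[X]^{\le2^\kappa}$. Suppose that $U$ is fine, i.e. $\{A:x\in A\}\in U$ for all $x$, and closed under intersections of $\kappa$ sets. For $x\in X$ and $i<\kappa$, $U$ decides each binary digit of $\varphi_{A,i}(x)$ (in a fixed choice of binary expansions); intersecting countably many sets, we get a number $\psi_i(x)$ with $\{A:\varphi_{A,i}(x)=\psi_i(x)\}\in U$. If $x_n\to x$, some single $A$ satisfies $\varphi_{A,i}(x_n)=\psi_i(x_n)$ for all $n$ and $\varphi_{A,i}(x)=\psi_i(x)$, so $\psi_i(x_n)\to\psi_i(x)$, and $\psi_i$ is continuous since $X$ is first countable. If $x\ne y$, some single $A$ contains $x,y$ and satisfies $\varphi_{A,i}(x)=\psi_i(x)$, $\varphi_{A,i}(y)=\psi_i(y)$ for all $i<\kappa$; so $\psi=(\psi_i)_{i<\kappa}$ is injective, and $iw(X)\le\kappa$. But in the only case of interest there is no such $U$.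

**Lemma 12.** (a) Let $\rho$ be an infinite cardinal and let an ultrafilter $U$ on a set $Q$ be closed under intersections of at most $\rho$ sets. Then every partition of $Q$ into at most $2^\rho$ pieces has a piece in $U$, and $U$ is closed under intersections of at most $2^\rho$ sets.

(b) If $|X|>2^\kappa$, no fine ultrafilter on $[X]^{\le2^\kappa}$ is closed under intersections of $\kappa$ sets.

*Proof.* (a) Label the pieces by distinct $s\in\{0,1\}^\rho$. For each $\xi<\rho$ there is $\varepsilon_\xi\in\{0,1\}$ such that the union of the pieces with $s(\xi)=\varepsilon_\xi$ is in $U$. The intersection of these $\rho$ unions is in $U$, hence nonempty, and it is the piece with label $(\varepsilon_\xi)_{\xi<\rho}$. For the second claim let $A_\xi\in U$ for $\xi<\sigma\le2^\rho$. Partition $Q$ into $\bigcap_\xi A_\xi$ and the sets of points for which $\xi$ is the first index with $q\notin A_\xi$. The latter are disjoint from $A_\xi$, so not in $U$; hence $\bigcap_\xi A_\xi\in U$.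

(b) By (a) for $\rho=\kappa$ and then for $\rho=2^\kappa$, such a $U$ would be closed under intersections of $(2^\kappa)^+\le2^{2^\kappa}$ sets. Choose $S\subseteq X$ with $|S|=(2^\kappa)^+$. Then $\{A:S\subseteq A\}\in U$ is nonempty, but no $A$ of size $\le2^\kappa$ contains $S$. $\square$

A measure with values in $[0,1]$ is not subject to this argument, because it need not decide each set; that is $\mathrm{FM}_\kappa$. The price is that $A\mapsto\varphi_{A,i}(x)$ is no longer almost constant. Integrating it, $x\mapsto\int\varphi_{A,i}(x)\,d\nu(A)$, gives a continuous function, but nothing prevents two points from receiving the same integrals, since $\varphi_{A,i}(x)-\varphi_{A,i}(y)$ may change sign with $A$. So we integrate distances instead. That produces pseudometrics rather than real functions, and Section 3 tells us what to do with metric spaces.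

## 10. Proof of Theorem 7: integrated pseudometrics

Let $X$ be sequential and exponentially $\kappa$-cofinal. By Lemma 2(b) it suffices to show $|X|\le2^\kappa$. Suppose $|X|>2^\kappa$, let $\nu$ be as in $\mathrm{FM}_\kappa$, and fix $\varphi_A$ as in Lemma 2(a) for $A\in[X]^{\le2^\kappa}$.

**Step 1 (the pseudometrics).** The purpose is to turn all $\varphi_{A,i}$, for fixed $i$, into one object. For $i<\kappa$ put
$$\rho_i(x,y)=\int|\varphi_{A,i}(x)-\varphi_{A,i}(y)|\,d\nu(A).\tag{1}$$
All functions of $A$ are measurable, since $\nu$ is defined on all subsets. So $\rho_i$ is well defined, and integrating the triangle inequality shows that it is a pseudometric.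

**Step 2 (continuity).** The purpose is to see that the topology of $\rho_i$ is coarser than that of $X$; this is where sequences are used. If $x_n\to x$ in $X$, then $|\varphi_{A,i}(x_n)-\varphi_{A,i}(x)|\to0$ for every $A$, so $\rho_i(x_n,x)\to0$ by dominated convergence. So the identity $X\to(X,\rho_i)$ maps convergent sequences to convergent sequences. The preimage of a closed set is then closed under limits of sequences, hence closed, because $X$ is sequential. Let $X_i$ be the metric quotient of $(X,\rho_i)$ and $q_i:X\to X_i$ the quotient map, which is continuous and onto.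

**Step 3 (separation).** The purpose is to show that $(q_i)_{i<\kappa}:X\to\prod_{i<\kappa}X_i$ is injective. Let $x\ne y$. If $x,y\in A$, then $\varphi_{A,i}(x)\ne\varphi_{A,i}(y)$ for some $i$. So the $\kappa$ sets $N_i=\{A:\varphi_{A,i}(x)\ne\varphi_{A,i}(y)\}$ cover $\{A:x,y\in A\}$, which has measure $1$. Unions of $\kappa$ null sets are null, so some $N_i$ is not null. For this $i$ the integrand in (1) is positive on a non-null set, so $\rho_i(x,y)>0$.

**Step 4 (a large metric image gives the contradiction).** The purpose is to reduce to Section 3. If all $|X_i|\le2^\kappa$, then $|X|\le(2^\kappa)^\kappa=2^\kappa$. So some $|X_i|>2^\kappa$. By Lemma 3 there is a continuous $F:X_i\to[0,1]^{2^\kappa}$ with $|F(X_i)|>2^\kappa$. Then $Y=F(q_i(X))$ is a continuous image of $X$ with $w(Y)\le2^\kappa$ and $|Y|>2^\kappa$, which contradicts Lemma 2(c). $\square$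

## 11. Proof of Theorem 8: measures from random reals and a fine ultrafilter

The argument is in Solovay's style. An uncountable regular cardinal $\theta$ is strongly compact if every $\theta$-complete filter on any set extends to a $\theta$-complete ultrafilter, where $\theta$-complete means closed under intersections of fewer than $\theta$ sets. Such a $\theta$ is inaccessible: extend the filter of sets with complement of size $<\theta$ to a $\theta$-complete ultrafilter on $\theta$; if $\theta\le2^\rho$ for an infinite $\rho<\theta$, then by Lemma 12(a) the partition into singletons would have a piece in it, a contradiction.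

**Step 1 (the measure algebra and its generic filters).** The purpose is to fix notation and the facts on forcing. Work in $V$. The Baire sets of $2^\theta$ form the $\sigma$-algebra generated by the sets $\{x:x(\zeta)=1\}$, $\zeta<\theta$; each Baire set depends on countably many coordinates. Let $\mathbb B$ be the algebra of Baire sets modulo null sets of the product measure, with induced measure $\mu$; for instance the class of $\{x:x(\zeta)=1\}$ has measure $\frac12$. It is a complete Boolean algebra with the countable chain condition (ccc), countable joins are classes of unions, and every join is the join of a countable subfamily. Forcing with the nonzero elements of $\mathbb B$ preserves cardinals. The generic $G$ is an ultrafilter on $\mathbb B$, and for every family $D\subseteq\mathbb B$ in $V$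
$$\bigvee D\in G\iff D\cap G\ne\emptyset,\tag{2}$$
because the nonzero conditions that lie below a member of $D$ or are disjoint from $\bigvee D$ are dense. A statement holds in $V[G]$ if and only if its Boolean value is in $G$; $c$ forces it if and only if $c$ is below the Boolean value.

**Step 2 (cardinal arithmetic).** The purpose is to show that in $V[G]$, $2^\kappa=\mathfrak c=\theta$ for every infinite cardinal $\kappa<\theta$. As $\theta$ is inaccessible, $|\mathbb B|\le\theta^\omega\cdot2^\omega=\theta$. Every subset of $\kappa$ in $V[G]$ has the form $\{\xi<\kappa:b(\xi)\in G\}$ for some $b:\kappa\to\mathbb B$ in $V$ (let $b(\xi)$ be the Boolean value of "$\xi$ is in the named set"), so $2^\kappa\le|(\theta^\kappa)^V|=\theta$ in $V[G]$. Conversely, for $\xi<\theta$ let $r_\xi\in2^\omega$ be the real whose $n$-th digit is $1$ iff the class of $\{x:x(\omega\xi+n)=1\}$ is in $G$. For $\xi\ne\xi'$ the Boolean value of $r_\xi=r_{\xi'}$ is the class of the set of $x$ whose $\xi$-th and $\xi'$-th blocks agree. This set is null, because agreement in the first $n$ digits has probability $2^{-n}$. So $r_\xi\ne r_{\xi'}$, and $\theta\le\mathfrak c\le2^\kappa\le\theta$.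

**Step 3 (evaluating functions at $G$).** The purpose is to turn a function on $2^\theta$ from $V$ into a real number of $V[G]$, and to see that this behaves like evaluation at a point. For a bounded Baire (that is, Baire measurable) function $f:2^\theta\to[0,\infty)$ in $V$ let $[f>q]\in\mathbb B$ be the class of $\{x:f(x)>q\}$, similarly $[f\le q]$, and put
$$f_G=\sup\{q\in\mathbb Q:[f>q]\in G\}.$$
For example, if $f$ is the indicator of a Baire set with class $d$, then $[f>q]$ is $1$, $d$ or $0$ according to $q<0$, $0\le q<1$ or $q\ge1$; so $f_G=1$ if $d\in G$ and $f_G=0$ otherwise. For rational $q$: if $q<f_G$ then $[f>q]\in G$; if $q>f_G$ then $[f>q]\notin G$, so $[f\le q]\in G$; and if $[f\le q]\in G$ then $f_G\le q$.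

**Lemma 13.** Let $f,f',f_n$ be bounded Baire functions $2^\theta\to[0,\infty)$ in $V$.

(a) If $c\in G$ and $f\le f'$ a.e. on $c$, then $f_G\le f'_G$. Hence $f=f'$ a.e. on $c$ implies $f_G=f'_G$. For a constant function with value $\varepsilon$, $\varepsilon_G=\varepsilon$.

(b) $(f+f')_G=f_G+f'_G$.

(c) If $\langle f_n\rangle_{n<\omega}\in V$, $c\in G$ and $f=\sum_nf_n$ a.e. on $c$, then $f_G=\sum_n(f_n)_G$.

(d) If $c\in\mathbb B$ forces $f_G=0$, then $f=0$ a.e. on $c$.

*Proof.* (a) $c\wedge[f>q]\le[f'>q]$, so $[f>q]\in G$ implies $[f'>q]\in G$. For constants, $[\varepsilon>q]$ is $1$ if $q<\varepsilon$ and $0$ otherwise.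

(b) For rationals $q<f_G$, $q'<f'_G$ we have $[f>q]\wedge[f'>q']\le[f+f'>q+q']$, which is therefore in $G$; so $(f+f')_G\ge q+q'$, and this gives $\ge$. For rationals $q>f_G$, $q'>f'_G$, $[f\le q]\wedge[f'\le q']\le[f+f'\le q+q']$ is in $G$, so $(f+f')_G\le q+q'$.

(c) Put $s_N=\sum_{n<N}f_n$. By (b), $(s_N)_G=\sum_{n<N}(f_n)_G$, and by (a), $(s_N)_G\le f_G$; hence $\sum_n(f_n)_G\le f_G$. Let $\varepsilon>0$ be rational. Since $s_N\to f$ a.e. on $c$, $c=\bigvee_N\big(c\wedge[f\le s_N+\varepsilon]\big)$. By (2) some $c\wedge[f\le s_N+\varepsilon]$ is in $G$, and then $f_G\le(s_N)_G+\varepsilon\le\sum_n(f_n)_G+\varepsilon$ by (a) and (b).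

(d) Otherwise $c\wedge[f>q]\ne0$ for some rational $q>0$, and this condition forces $f_G\ge q$. $\square$

**Step 4 (the ultrafilter and the subsets of $P$).** The purpose is to set up the space on which the measure will live. Let $\kappa<\theta$ be infinite and let $X\in V[G]$ with $|X|=\delta>2^\kappa=\theta$ there. Transferring along a bijection, we may take $X=\delta$. In $V$ let $P=[\delta]^{<\theta}$. The sets $\{\sigma\in P:x\in\sigma\}$, $x<\delta$, generate a $\theta$-complete filter: if $S\subseteq\delta$ and $|S|<\theta$, then $S\in\bigcap_{x\in S}\{\sigma:x\in\sigma\}$, so intersections of fewer than $\theta$ of these sets are nonempty, and $\theta$ is regular. As $\theta$ is strongly compact, there is a $\theta$-complete ultrafilter $U\in V$ on $P$ that contains all these sets, that is, $U$ is fine.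

For $b:P\to\mathbb B$ in $V$ put
$$A_b=\{\sigma\in P:b(\sigma)\in G\}.$$
Every subset of $P$ in $V[G]$ is some $A_b$: let $b(\sigma)$ be the Boolean value of "$\sigma$ is in the named set". Likewise every sequence $\langle A_i:i<\tau\rangle\in V[G]$ of subsets of $P$ is $\langle A_{b_i}:i<\tau\rangle$ for some $\langle b_i:i<\tau\rangle\in V$: take Boolean values for the corresponding subset of $\tau\times P$.

**Step 5 (densities).** The purpose is to find, in $V$, the measure of $A_b$ as each condition $c$ sees it. Work in $V$. For $b:P\to\mathbb B$ and $c\in\mathbb B$ let $m_b(c)$ be the real $t$ with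
$$\{\sigma\in P:\mu(b(\sigma)\wedge c)=t\}\in U.$$
It exists and is unique, because these sets partition $P$ into at most $2^\omega<\theta$ pieces and $U$ is a $\theta$-complete ultrafilter. Given disjoint $c_n\in\mathbb B$, there is one set in $U$ on which all the numbers $\mu(b(\sigma)\wedge c_n)$ and $\mu(b(\sigma)\wedge\bigvee_nc_n)$ are constant, as we intersect countably many sets. For any $\sigma$ in it, $\mu(b(\sigma)\wedge\bigvee_nc_n)=\sum_n\mu(b(\sigma)\wedge c_n)$, so $m_b(\bigvee_nc_n)=\sum_nm_b(c_n)$. Thus $m_b$ is countably additive, and $0\le m_b\le\mu$. By the Radon–Nikodym theorem there is a Baire function $f_b:2^\theta\to[0,1]$ with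
$$m_b(c)=\int_cf_b\,d\mu\qquad\text{for all }c\in\mathbb B.\tag{3}$$
Fix such an $f_b$ for each $b$; the map $b\mapsto f_b$ is in $V$.

Two examples. If $b$ is constant with value $d$, then $m_b(c)=\mu(d\wedge c)$ and $f_b$ is the indicator of $d$, in agreement with the fact that $A_b$ is $P$ or $\emptyset$ according to whether $d\in G$. If $b(\sigma)$ is the class of $\{x:x(\sup(\sigma\cap\theta))=1\}$, let $c$ depend on a countable set $J\subseteq\theta$ of coordinates and let $\zeta<\theta$ be greater than all elements of $J$. By fineness $\{\sigma:\zeta\in\sigma\}\in U$, and for these $\sigma$ the coordinate $\sup(\sigma\cap\theta)\ge\zeta$ (it is $<\theta$ by regularity) is not in $J$, so $\mu(b(\sigma)\wedge c)=\frac12\mu(c)$. Hence $f_b=\frac12$ a.e.: with the definition in Step 6 this $A_b$ has measure $\frac12$.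

**Step 6 (definition of $\nu$).** The purpose is to evaluate the density at $G$. In $V[G]$ put
$$\nu(A_b)=(f_b)_G\in[0,1].$$
We must show that this depends only on $A_b$. If $A_b=A_{b'}$, some $c\in G$ forces this. Then $c\wedge b(\sigma)=c\wedge b'(\sigma)$ for all $\sigma$: otherwise a nonzero condition below $c$ lies below one of $b(\sigma),b'(\sigma)$ and is disjoint from the other, and it forces $\sigma$ to be in exactly one of the two sets. So $m_b(c')=m_{b'}(c')$ for all $c'\le c$, hence $f_b=f_{b'}$ a.e. on $c$ by (3), and $(f_b)_G=(f_{b'})_G$ by Lemma 13(a).

**Step 7 (an additivity formula in $V$).** The purpose is to handle disjoint unions of fewer than $\theta$ sets at the level of the $m_b$. Let $\tau<\theta$, let $\langle A_{b_i}:i<\tau\rangle$ be pairwise disjoint in $V[G]$ with $\langle b_i:i<\tau\rangle\in V$, and let $b(\sigma)=\bigvee_{i<\tau}b_i(\sigma)$. By (2), $A_b=\bigcup_{i<\tau}A_{b_i}$. Some $c\in G$ forces the disjointness, so $c\wedge b_i(\sigma)\wedge b_j(\sigma)=0$ for all $\sigma$ and $i\ne j$, as this element would force $\sigma\in A_{b_i}\cap A_{b_j}$. Fix $c'\le c$. For every $\sigma$ the elements $b_i(\sigma)\wedge c'$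 are disjoint with join $b(\sigma)\wedge c'$, and by ccc only countably many are nonzero, so
$$\mu(b(\sigma)\wedge c')=\sum_{i<\tau}\mu(b_i(\sigma)\wedge c').$$
By $\theta$-completeness there is a single set in $U$ on which $\mu(b(\sigma)\wedge c')=m_b(c')$ and $\mu(b_i(\sigma)\wedge c')=m_{b_i}(c')$ for all $i<\tau$. Taking any $\sigma$ in it, we get
$$m_b(c')=\sum_{i<\tau}m_{b_i}(c')\qquad(c'\le c).\tag{4}$$

**Step 8 (countable additivity).** The purpose is to show that $\nu$ is a measure. Any countable sequence of disjoint subsets of $P$ in $V[G]$ is as in Step 7 with $\tau=\omega$. By (3), (4) and monotone convergence, $\int_{c'}f_b\,d\mu=\int_{c'}\sum_if_{b_i}\,d\mu$ for all $c'\le c$. So $f_b=\sum_if_{b_i}$ a.e. on $c$. The sequence $\langle f_{b_i}\rangle$ is in $V$, so $\nu(A_b)=\sum_i\nu(A_{b_i})$ by Lemma 13(c). For $b\equiv0$ we have $m_b=0$ and $f_b=0$ a.e., so $\nu(\emptyset)=0$. Hence $\nu$ is also finitely additive and monotone.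

**Step 9 (unions of fewer than $\theta$ null sets are null).** The purpose is to verify the condition on null sets in $\mathrm{FM}_\kappa$. Let $\tau<\theta$ and let $\langle A_i:i<\tau\rangle\in V[G]$ consist of null sets. Replacing $A_i$ by $A_i\setminus\bigcup_{j<i}A_j$, which is null by monotonicity and does not change the union, we may assume that they are pairwise disjoint. Let $\langle b_i\rangle$, $b$ and $c\in G$ be as in Step 7. The statement "$(f_{b_i})_G=0$ for all $i<\tau$" is true in $V[G]$, so after shrinking $c\in G$ we may assume that $c$ forces it. By Lemma 13(d) each $f_{b_i}=0$ a.e. on $c$, so $m_{b_i}(c')=0$ for all $c'\le c$. By (4), $m_b(c')=0$ for all $c'\le c$, so $f_b=0$ a.e. on $c$, and $\nu(\bigcup_iA_i)=(f_b)_G=0$ by Lemma 13(a).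

**Step 10 (normalization, fineness, and transfer to $[X]^{\le2^\kappa}$).** The purpose is to complete the list of properties in $\mathrm{FM}_\kappa$. If $A\in U$, let $b(\sigma)=1$ for $\sigma\in A$ and $b(\sigma)=0$ otherwise. Then $A_b=A$, $m_b=\mu$, $f_b=1$ a.e., and $\nu(A)=1$. This applies to $A=P$ and, as $U$ is fine, to $A=\{\sigma\in P:x\in\sigma\}$ for every $x<\delta$. Finally, $2^\kappa=\theta$ in $V[G]$ by Step 2, so every $\sigma\in P$ has size $\le2^\kappa$ there, that is, $P\subseteq([\delta]^{\le2^\kappa})^{V[G]}$. So
$$W\mapsto\nu(W\cap P)\qquad(W\subseteq[\delta]^{\le2^\kappa})$$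
is a countably additive probability measure on all subsets of $[\delta]^{\le2^\kappa}$. Unions of at most $\kappa<\theta$ null sets are null by Step 9, and $\{A:x\in A\}$ has measure $1$ for each $x<\delta$. This is $\mathrm{FM}_\kappa$ in $V[G]$ for the set $X=\delta$. $\square$
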